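# A map with nonexpansive higher iterates that moves every point by at least 1

## 1. The guess "yes" and the cases that support it

The answer that one would first guess is *yes*. Here is what it would be the answer to.

**Definition (asymptotically nonexpansive map, approximate fixed point sequence).** Let $(X,\|\cdot\|)$ be a Banach space and $C\subset X$ a nonempty closed bounded convex set. A map $T:C\to C$ is *nonexpansive* if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$. It is *asymptotically nonexpansive* if there are real numbers $k_n\ge1$ with $k_n\to1$ and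
$$\|T^nx-T^ny\|\le k_n\|x-y\|\qquad\text{for all }x,y\in C,\ n\in\mathbb N .$$
A sequence $(x_n)$ in $C$ is an *approximate fixed point sequence* for $T$ if $\|x_n-Tx_n\|\to0$. Such a sequence exists if and only if $\inf_{x\in C}\|x-Tx\|=0$.

The question, which is Open question (7) in "Fixed Points Of Nonexpansive Maps On" (http://d-scholarship.pitt.edu/18344/1/Everest_thesis_11April.pdf), is whether every asymptotically nonexpansive map on a closed bounded convex set has an approximate fixed point sequence.

An example of the notion: on $C=[0,1]^2$ with the maximum norm, let $T(x,y)=(\min(1,2y),0)$. This map is $2$-Lipschitz and not nonexpansive, since it sends $(0,0)$ and $(0,\frac12)$, at distance $\frac12$, to $(0,0)$ and $(1,0)$. But $T^2(x,y)=T(\min(1,2y),0)=(0,0)$, so $T$ is asymptotically nonexpansive with $k_1=2$ and $k_n=1$ for $n\ge2$. All the expansion sits in the first iterate. Keep this profile in mind. Of course, here $(0,0)$ is a fixed point.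

Let $D=\operatorname{diam}C$. The guess survives the following tests.

* *$T$ nonexpansive.* Fix $x_0\in C$ and $0<t<1$. The map $y\mapsto(1-t)Ty+tx_0$ is a contraction of $C$, and its fixed point $y_t$ satisfies $\|y_t-Ty_t\|=t\|x_0-Ty_t\|\le tD$. Let $t\to0$.
* *$T$ affine.* Put $x_n=\frac1n\sum_{k=0}^{n-1}T^kx$. Then $x_n-Tx_n=\frac1n(x-T^nx)$, of norm at most $D/n$.
* *$C$ compact.* $T$ is continuous, because it is $k_1$-Lipschitz, so it has a fixed point by Schauder's theorem. For $C=[0,1]$ this is the intermediate value theorem.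
* *$T$ periodic, $T^p=I$.* Then $T=T^{1+pn}$ for every $n$, so $\|Tx-Ty\|\le k_{1+pn}\|x-y\|$. Letting $n\to\infty$, $T$ is nonexpansive, and we are in the first case.
* *Some iterate $T^N$ is a strict contraction.* It has a unique fixed point $z$. Since $T^N(Tz)=T(T^Nz)=Tz$, uniqueness gives $Tz=z$.

For a general $T$ the natural move is to apply the first test to $T^n$. Choose $t_n\to0$ with $(1-t_n)k_n<1$. Then $y\mapsto(1-t_n)T^ny+t_nx_0$ is a contraction, and its fixed point $x_n$ satisfies $\|x_n-T^nx_n\|\le t_nD\to0$. So $T^n$ has almost fixed points for large $n$. What does this say about $T$? We get $\|Tx_n-T^n(Tx_n)\|\le k_1\|x_n-T^nx_n\|$, so $Tx_n$ is almost fixed by $T^n$ as well. But nothing connects $x_n$ to $Tx_n$: two almost fixed points of $T^n$ may be far apart. This is where the argument stops. It would be enough to have one point $x$ that is almost fixed by two *consecutive* powers, since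
$$\|T^nx-T(T^nx)\|\le\|x-T^nx\|+\|x-T^{n+1}x\| .\tag{1}$$

## 2. Averaging a block of iterates: the case $\sum(k_n-1)<\frac12$

To treat many consecutive powers at once, replace $T^n$ by an average of a long block of powers. This works if the total excess is small.

**Theorem 1.** Let $C$ be a nonempty closed bounded convex subset of a Banach space and $T:C\to C$ with $\|T^nx-T^ny\|\le k_n\|x-y\|$ for all $x,y\in C$ and $n\ge 1$, where $k_n\ge1$ and $\sum_{n\ge1}(k_n-1)<\frac12$. Then $T$ has an approximate fixed point sequence.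

*Proof.* Let $D=\operatorname{diam}C$, $\sigma=\sum_{j\ge1}(k_j-1)<\frac12$, $\sigma_n=\sum_{j\ge n}(k_j-1)$, and $k_0=1$. Then $\sigma_n\to0$, and $k_j\le\frac32$ for all $j$. Fix $n\ge1$ and $K\ge\max(n,2)$, and put
$$m=n+K-1,\qquad h=\frac1K\sum_{a=n}^mT^a .$$
By convexity $h$ maps $C$ into $C$.

**Step 1: an almost fixed point of the block average.** The Lipschitz constant of $h$ is at most $\frac1K\sum_{a=n}^mk_a\le\lambda:=1+\sigma_n/K$. For $x_0\in C$ and $1-\frac1\lambda<t\le1$, the map $y\mapsto(1-t)h(y)+tx_0$ is a contraction of $C$, since $(1-t)\lambda<1$. Its fixed point $y$ satisfies $\|y-hy\|=t\|x_0-hy\|\le tD$. Since $1-\frac1\lambda\le\sigma_n/K$, taking $t$ close to $1-\frac1\lambda$ yields $x\in C$ with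
$$\|x-hx\|\le\varepsilon:=\frac{\sigma_nD}K+\frac1{K^2}.$$
Fix this $x$. For $0\le k\le m$ let
$$N(k)=\|x-T^kx\|,\qquad A_k=\frac1K\sum_{a=n}^mN(|a-k|).$$
All indices $|a-k|$ lie in $[0,m]$. For $i\le j$, writing $T^jx=T^i(T^{j-i}x)$ gives $\|T^ix-T^jx\|\le k_iN(j-i)$.

**Step 2: bound each displacement $N(k)$ by an average of displacements.** With $\varepsilon'=\varepsilon+\sigma_nD/K$, we claim
$$N(k)\le\varepsilon'+k_kA_k\qquad(0\le k\le m).\tag{2}$$
First, $N(k)\le\|x-hx\|+\|hx-T^kx\|\le\varepsilon+\frac1K\sum_{a=n}^m\|T^ax-T^kx\|$. A term with $a\ge k$ is at most $k_kN(a-k)$. A term with $n\le a<k$ is at most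
$$k_aN(k-a)=N(k-a)+(k_a-1)N(k-a)\le k_kN(k-a)+(k_a-1)D ,$$
because $k_k\ge1$. The extra terms sum to at most $\sigma_nD$, which gives (2).

**Step 3: control $A_k$ for the small indices $k<n$.** Let $P=\max_{n\le k\le m}A_k$. For $1\le k<n$ every $a\ge n$ exceeds $k$, so $A_k=\frac1K\sum_{i=n-k}^{m-k}N(i)$, where $m-k=K-1+n-k$. Since $A_n=\frac1K\sum_{i=0}^{K-1}N(i)$,
$$A_k\le A_n+\frac1K\sum_{i=K}^{K-1+n-k}N(i).$$
The last sum has $n-k\le n$ terms, with indices $i$ satisfying $n\le K\le i\le m$. By (2) each is at most $\varepsilon'+\frac32P$. Hence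
$$A_k\le P+\frac nK\Big(\varepsilon'+\frac32P\Big)\qquad(1\le k<n).\tag{3}$$

**Step 4: close the estimate on $P$.** Let $n\le k\le m$. In $KA_k=\sum_{a=n}^mN(|a-k|)$ the term $a=k$ vanishes, $K-1$ terms remain, and each value $j=|a-k|\ge1$ occurs at most twice. By (2), and by (3) if $j<n$,
$$N(j)\le\varepsilon'+k_jP+\mathbf 1_{j<n}\,\frac32\cdot\frac nK\Big(\varepsilon'+\frac32P\Big).$$
Summing, the factors $k_j=1+(k_j-1)$ contribute at most $(K-1+2\sigma)P$, and fewer than $2n$ terms have $j<n$. So
$$KA_k\le K\varepsilon'+(K-1+2\sigma)P+\frac{3n^2}K\Big(\varepsilon'+\frac32P\Big).$$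
Take $k$ with $A_k=P$:
$$P\Big(1-2\sigma-\frac{9n^2}{2K}\Big)\le K\varepsilon'+\frac{3n^2}K\varepsilon',\qquad K\varepsilon'=2\sigma_nD+\frac1K.\tag{4}$$

**Step 5: choose the parameters.** Let $K\to\infty$ with $n$ fixed. Then $\varepsilon'\to0$ and, since $2\sigma<1$, $\limsup P\le2\sigma_nD/(1-2\sigma)$. So choosing first $n$ and then $K$ large makes $P$ and $\varepsilon'$ as small as we like. By (2), $N(n)$ and $N(n+1)$ are at most $\varepsilon'+\frac32P$ (note $n+1\le m$ because $K\ge2$). By (1), the point $y=T^nx$ has $\|y-Ty\|\le N(n)+N(n+1)$. Hence $\inf_{y\in C}\|y-Ty\|=0$. $\square$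

The estimate breaks at a visible place. In (4) one has $K$ copies of $P$ on the left and $K-1+2\sigma$ copies on the right; the single vanishing term $a=k$ must pay for the whole excess $2\sigma$. For the profile $k_1=5$, $k_n=1$ $(n\ge2)$ we have $\sigma=4$, the factor in (4) is at most $-7$, and (4) says nothing. For this very profile the guess is false.

## 3. Expansion in the first iterate only: the counterexample

**Theorem 2.** There are a separable Banach space $X$ (one may take $X=C[0,1]$), a nonempty closed bounded convex set $C\subset X$ with $\operatorname{diam}C\le2$, and a map $T:C\to C$ such that for all $x,y\in C$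
$$\|Tx-Ty\|\le5\|x-y\|,\qquad\|T^nx-T^ny\|\le\|x-y\|\ (n\ge2),\qquad\|x-Tx\|\ge1 .$$

So $T$ is asymptotically nonexpansive with $k_1=5$ and $k_n=1$ for $n\ge2$, and it has no approximate fixed point sequence: the answer to the question is *no*. Here $\sum(k_n-1)=4$, so in Theorem 1 the condition "$<\frac12$" cannot be replaced by "$<\infty$". The critical value lies in $[\frac12,4]$, and we do not determine it.

The point left open before (1), a common almost fixed point of two consecutive powers, is indeed what fails.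

**Corollary 3.** In Theorem 2, $T^2$ and $T^3$ are commuting nonexpansive self-maps of $C$ with $\max(\|x-T^2x\|,\|x-T^3x\|)\ge\frac12$ for all $x\in C$.

*Proof.* $1\le\|T^2x-T(T^2x)\|=\|T^2x-T^3x\|\le\|T^2x-x\|+\|x-T^3x\|$. $\square$

The rest of the lecture proves Theorem 2. The plan is to build $C$ as freely as possible. Start with some points, form convex combinations, let the map send each convex combination to a brand new point, and repeat. A convex combination is then a probability measure $\mu$ on the set $\Omega$ of all points. Once a distance $d$ on $\Omega$ is chosen, the distance between convex combinations will be the transport cost $W_d$. The Lipschitz requirements are *upper* bounds on $d$, and the displacement requirement is a *lower* bound. So we take the largest $d$ that the upper bounds allow and prove that it is large enough.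

Throughout, $c_1=5$ and $c_j=1$ for $j\ge2$.

## 4. The freely generated set $\Omega$

**Definition (the set $\Omega$, the shift, the map $\mathsf T$).** For a set $S$ let $\mathcal P(S)$ be the set of finitely supported probability measures on $S$ with rational weights. Let $\Omega_0=\{o_i:i\in\mathbb Z\}$ (distinct symbols), and
$$\Omega_{k+1}=\Omega_k\cup\{(\mu,j):\mu\in\mathcal P(\Omega_k)\text{ not Dirac},\ j\ge1\},\qquad\Omega=\bigcup_k\Omega_k,\qquad\mathcal P=\mathcal P(\Omega).$$
Let $\tau o_i=o_{i+1}$ and $\tau(\mu,j)=(\mu,j+1)$. For $\mu\in\mathcal P$ define points $\mu^{(j)}\in\Omega$, $j\ge1$, by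
$$\mu^{(1)}=\begin{cases}\tau\omega&\text{if }\mu=\delta_\omega,\\(\mu,1)&\text{if }\mu\text{ is not Dirac,}\end{cases}\qquad\mu^{(j+1)}=\tau\mu^{(j)} ,$$
and let $\mathsf T:\mathcal P\to\mathcal P$, $\mathsf T\mu=\delta_{\mu^{(1)}}$.

Since $\mathsf T\delta_\omega=\delta_{\tau\omega}$, we have $\mathsf T^j\mu=\delta_{\mu^{(j)}}$ for $j\ge1$. Thus $\mu^{(j)}$ is the point at which the $j$-th iterate of $\mu$ sits. For Dirac measures $\delta_\omega^{(j)}=\tau^j\omega$; otherwise $\mu^{(j)}=(\mu,j)$. Both $\Omega$ and $\mathcal P$ are countable.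

**Definition (fresh, aged, rank).** The points $(\mu,1)$ are *fresh*, and all other points of $\Omega$ are *aged*. Let $\mathrm{rk}(\omega)=\min\{k:\omega\in\Omega_k\}$, and let $\mathrm{rk}(\mu)$ be the maximal rank of the points of $\operatorname{supp}\mu$.

For example, let $\mu=\frac12\delta_{o_0}+\frac12\delta_{o_1}$. Then $\mu^{(1)}=(\mu,1)$ is fresh of rank $1$, and $\mu^{(2)}=(\mu,2)$ is aged of rank $1$. For $\nu=\frac12\delta_{o_0}+\frac12\delta_{(\mu,1)}$ the point $\nu^{(1)}=(\nu,1)$ is fresh of rank $2$. All $o_i$ are aged. The point $(\mu,2)$ can be written in two ways, as $\mu^{(2)}$ and as $\delta_{(\mu,1)}^{(1)}$.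

Three facts will be used all the time.

* **(F1)** The map $\mu\mapsto\mu^{(1)}$ is a bijection $\mathcal P\to\Omega$. Indeed $\tau$ is injective with image the set of aged points (all $o_i$ and all $(\mu,j)$ with $j\ge2$), so Dirac measures go bijectively onto the aged points; non-Dirac measures go bijectively onto the fresh points. Hence $\mathsf T$ is injective. Also $\tau\omega\ne\omega$ for all $\omega$.
* **(F2)** $\mu^{(1)}$ is fresh iff $\mu$ is not Dirac, and $\mu^{(j)}$ is aged for $j\ge2$, being in the image of $\tau$. Hence a fresh point has exactly one representation $\mu^{(j)}$, and in it $j=1$. If $\mu^{(1)}$ is aged, then $\mu=\delta_c$ and $\mu^{(1)}=\tau c$ for some $c\in\Omega$.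
* **(F3)** If $\mu$ is not Dirac, then $\mathrm{rk}(\mu^{(1)})=\mathrm{rk}(\mu)+1$, because $(\mu,1)\in\Omega_{k+1}$ iff $\mu\in\mathcal P(\Omega_k)$. In particular $\mu^{(1)}\notin\operatorname{supp}\mu$.

## 5. Transport cost and the largest admissible pseudometrics

A coupling of $\mu,\nu\in\mathcal P$ is a (real-weighted) probability measure on $\operatorname{supp}\mu\times\operatorname{supp}\nu$ with marginals $\mu,\nu$. For a pseudometric $\rho$ on $\Omega$ let
$$W_\rho(\mu,\nu)=\min_\gamma\int\rho\,d\gamma\qquad(\gamma\text{ a coupling of }\mu,\nu).$$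
The minimum is attained, since couplings form a compact set in a finite-dimensional space. We recall the standard facts.

* **(W1)** $W_\rho$ is a pseudometric on $\mathcal P$, and it is increasing in $\rho$. (For the triangle inequality glue couplings: $\gamma(x,y,z)=\gamma_{12}(x,y)\gamma_{23}(y,z)/\nu(y)$.)
* **(W2)** $W_\rho(\mu,\delta_x)=\int\rho(a,x)\,d\mu(a)$, because the only coupling is the product. In particular $W_\rho(\delta_x,\delta_y)=\rho(x,y)$.
* **(W3)** If $|u(x)-u(y)|\le\rho(x,y)$ for all $x,y$, then $|\int u\,d\mu-\int u\,d\nu|\le W_\rho(\mu,\nu)$. (Integrate $u(x)-u(y)$ against an optimal coupling.)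

For instance, if $\rho(x,y)=1$ for all $x\ne y$, then $W_\rho(\frac12\delta_{o_0}+\frac12\delta_{o_1},\frac12\delta_{o_0}+\frac12\delta_{o_2})=\frac12$: the mass $\frac12$ at $o_1$ has to move, and it can move to $o_2$.

We want a pseudometric $d$ with $d(\mu^{(j)},\nu^{(j)})\le c_jW_d(\mu,\nu)$. The right side depends on $d$ itself, so we approach $d$ from above.

**Definition (the pseudometrics $d_n$).** For $x\ne y$ let $d_0(x,y)=1$ if both points are aged and $d_0(x,y)=2$ otherwise; $d_0(x,x)=0$. This is a metric, since its nonzero values lie in $\{1,2\}$. Write $W_n=W_{d_n}$. Given $d_n$, let $d_{n+1}$ be the largest pseudometric on $\Omega$ with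
$$d_{n+1}\le d_0,\qquad d_{n+1}(\mu^{(j)},\nu^{(j)})\le c_jW_n(\mu,\nu)\quad(\mu,\nu\in\mathcal P,\ j\ge1).\tag{5}$$

*The chain formula.* Explicitly, $d_{n+1}(x,y)$ is the infimum of the total costs of finite chains from $x$ to $y$ whose links are *jumps* $x'\to y'$ of cost $d_0(x',y')$ and *$j$-links* $\mu^{(j)}\to\nu^{(j)}$ of cost $c_jW_n(\mu,\nu)$. Indeed, call this infimum $\rho$. It vanishes on the diagonal (trivial jump), is symmetric (reverse the chain), satisfies the triangle inequality (concatenate), and satisfies (5) (one-link chains). If $\rho'$ is any pseudometric satisfying (5), then the triangle inequality along a chain bounds $\rho'(x,y)$ by the cost of the chain, so $\rho'\le\rho$.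

Trivial jumps $x'\to x'$ may be omitted. A nontrivial jump costs at least $1$, and it costs $2$ if one of its endpoints is fresh.

*Monotonicity.* We have $d_{n+1}\le d_n$ for all $n$. First, $d_1\le d_0$. If $d_n\le d_{n-1}$, then $W_n\le W_{n-1}$, so $d_{n+1}$ satisfies the constraints that define $d_n$, and $d_{n+1}\le d_n$ because $d_n$ is the largest such pseudometric. Hence also $W_{n+1}\le W_n$.

An example of how the constraints shorten distances: with $\mu=\frac12\delta_{o_0}+\frac12\delta_{o_1}$ we have $W_0(\delta_{o_0},\mu)=W_0(\mu,\delta_{o_1})=\frac12$. So there are $2$-links $o_2=\delta_{o_0}^{(2)}\to\mu^{(2)}=(\mu,2)$ and $(\mu,2)\to\delta_{o_1}^{(2)}=o_3$ of cost $\frac12$ each. Together they form a chain from $o_2$ to $\tau o_2=o_3$ of cost exactly $1$. We must prove that no chain from $\omega$ to $\tau\omega$ is cheaper than $1$.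

The displacement of $\mu$ at stage $n$ is
$$s_n(\mu)=W_n(\mu,\mathsf T\mu)=\int d_n(a,\mu^{(1)})\,d\mu(a).$$

**Proposition 4.** $s_n(\mu)\ge1$ for all $\mu\in\mathcal P$ and all $n\ge0$.

The proof is by induction on $n$. For $n=0$: if $\mu=\delta_\omega$, then $s_0(\mu)=d_0(\omega,\tau\omega)\ge1$, as $\tau\omega\ne\omega$. If $\mu$ is not Dirac, then $\mu^{(1)}$ is fresh and is not an atom of $\mu$ by (F3), so $s_0(\mu)=2$.

From here to the end of Section 8, fix $n\ge0$ and assume that
$$s_t(\mu)\ge1\quad\text{for all }\mu\in\mathcal P\text{ and all }t\in\{0,\dots,n\}.\tag{6}$$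
We must show $s_{n+1}(\mu)\ge1$. Section 6 treats Dirac measures, Section 7 measures that are far from all Dirac measures, and Section 8 the remaining ones.

## 6. Dirac measures: loops of steps at different heights

The goal of this section is
$$d_{n+1}(\omega,\tau\omega)\ge1\qquad\text{for all }\omega\in\Omega.\tag{7}$$

Suppose a chain for $d_{n+1}$ from $\omega$ to $\tau\omega$ costs less than $1$. It has no nontrivial jumps, so it consists of links $\alpha_k^{(j_k)}\to\beta_k^{(j_k)}$, $1\le k\le m$, with $\beta_k^{(j_k)}=\alpha_{k+1}^{(j_{k+1})}$. The first thing to try is to cancel the iterates. If all $j_k$ equal the same $j$, injectivity gives $\beta_k=\alpha_{k+1}$. Moreover $\beta_m^{(j)}=\tau\omega=\alpha_1^{(j+1)}$ gives $\beta_m=\mathsf T\alpha_1$. So the cost is at least $\sum_kW_n(\alpha_k,\beta_k)\ge W_n(\alpha_1,\mathsf T\alpha_1)=s_n(\alpha_1)\ge1$. With different $j_k$ this stops: the measures $\alpha_k$ live at different "times", and the triangle inequality cannot be applied across a change of time.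

The way past this is to look at a step at a local minimum of the times. Both its measures turn out to be Dirac, so its cost is a distance between two points of $\Omega$. This distance can be unfolded by a chain one stage earlier. To do this repeatedly, we need a notion that is stable under unfolding.

**Definition (junctions).** For $h,h'\in\mathbb Z$ and $\beta,\alpha'\in\mathcal P$, let $J(h,\beta;h',\alpha')$ mean
$$\alpha'=\mathsf T^{h-h'}\beta\ \text{ if }h\ge h',\qquad\beta=\mathsf T^{h'-h}\alpha'\ \text{ if }h\le h' .$$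

For $h=h'$ both conditions say $\alpha'=\beta$. Informally, $J$ says that "$\mathsf T^h\beta=\mathsf T^{h'}\alpha'$ after canceling". Since $\mathsf T$ is injective, for $p,q\ge0$
$$\mathsf T^p\beta=\mathsf T^q\alpha'\iff J(p,\beta;q,\alpha').\tag{8}$$
Moreover $J$ does not change when the same integer is added to both heights.

**Definition (loops).** A *loop* is a finite sequence of steps $(h_k;\alpha_k,\beta_k;t_k)$, $1\le k\le m$, $m\ge1$, with heights $h_k\in\mathbb Z$, measures $\alpha_k,\beta_k\in\mathcal P$ and tags $t_k\in\{0,\dots,n\}$, such that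
$$J(h_k,\beta_k;h_{k+1},\alpha_{k+1})\quad(1\le k\le m),\qquad\text{where }h_{m+1}:=h_1+1,\ \alpha_{m+1}:=\alpha_1 .$$
Its *cost* is $\sum_{k=1}^mW_{t_k}(\alpha_k,\beta_k)$.

Extend a loop to all $k\in\mathbb Z$ by $h_{k+m}=h_k+1$, with $\alpha,\beta,t$ periodic of period $m$. By shift invariance of $J$ the junction condition holds for all $k\in\mathbb Z$. Any $m$ consecutive steps form a loop with the same cost and the same tags; passing to such a window is called a *rotation*.

*A worked example.* Let $\mu=\frac12\delta_{o_0}+\frac12\delta_{o_1}$ and $n=1$. The chain $o_2\to(\mu,3)\to o_3$ for $d_2$, formed by the $2$-link $\delta_{o_0}^{(2)}\to\delta_{(\mu,1)}^{(2)}$ and the $1$-link $\delta_{(\mu,2)}^{(1)}\to\delta_{o_2}^{(1)}$, gives the steps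
$$(2;\delta_{o_0},\delta_{(\mu,1)};1),\qquad(1;\delta_{(\mu,2)},\delta_{o_2};1).$$
This is a loop: $J(2,\delta_{(\mu,1)};1,\delta_{(\mu,2)})$ says $\delta_{(\mu,2)}=\mathsf T\delta_{(\mu,1)}$, and the closing condition $J(1,\delta_{o_2};3,\delta_{o_0})$ says $\delta_{o_2}=\mathsf T^2\delta_{o_0}$. The second step is a local minimum: its neighbors have heights $2$ and $3$. Its cost is $d_1((\mu,2),o_2)$. If we realize this distance by the $2$-link $\mu^{(2)}\to\delta_{o_0}^{(2)}$ of cost $W_0(\mu,\delta_{o_0})=\frac12$, we may replace the step by $(1+2;\mu,\delta_{o_0};0)$, obtaining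
$$(2;\delta_{o_0},\delta_{(\mu,1)};1),\qquad(3;\mu,\delta_{o_0};0).$$
This is again a loop: $J(2,\delta_{(\mu,1)};3,\mu)$ says $\delta_{(\mu,1)}=\mathsf T\mu$, and $J(3,\delta_{o_0};3,\delta_{o_0})$ is trivial. Now the second step and the next one (the first step, raised by $1$ to height $3$) have equal heights and merge into $(3;\mu,\delta_{(\mu,1)};1)$, at no extra cost by the triangle inequality. The one-step loop has cost $W_1(\mu,\mathsf T\mu)=s_1(\mu)\ge1$. The general proof does exactly this.

**Lemma 5.** Every loop has cost at least $1$.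

*Proof.* Fix $\varepsilon>0$. We transform the loop by successive operations, the $i$-th of which raises the cost by at most $\varepsilon2^{-i}$, until we reach a loop that visibly has cost at least $1$. The original cost is then at least $1-\varepsilon$, and $\varepsilon$ is arbitrary.

**Termination.** For a loop let $N_t$ be the number of steps with tag $t$. Each operation will either remove one tag, or replace one tag $t$ by finitely many tags $t-1$. In both cases the vector $(N_n,N_{n-1},\dots,N_0)\in\mathbb N^{n+1}$ decreases strictly in the lexicographic order: the count of the tag concerned drops, and the counts of larger tags do not change. This order is a well-order, so the process stops.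

**Case 1: $m=1$.** Then $J(h_1,\beta_1;h_1+1,\alpha_1)$ says $\beta_1=\mathsf T\alpha_1$. The cost is $s_{t_1}(\alpha_1)\ge1$ by (6), because $t_1\le n$. Stop.

**Case 2: $m\ge2$ and $h_k=h_{k+1}$ for some $k\in\mathbb Z$.** Then $\alpha_{k+1}=\beta_k$. Rotate so that $k,k+1$ are among the listed steps, and replace these two by the single step
$$(h_k;\alpha_k,\beta_{k+1};t),\qquad t=\max(t_k,t_{k+1}).$$
Since $W_t\le W_{t_k}$ and $W_t\le W_{t_{k+1}}$, the triangle inequality gives $W_t(\alpha_k,\beta_{k+1})\le W_{t_k}(\alpha_k,\beta_k)+W_{t_{k+1}}(\alpha_{k+1},\beta_{k+1})$, so the cost does not increase. The outer junctions are unchanged, because $h_k=h_{k+1}$. One tag has been removed.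

**Case 3: $m\ge2$ and $h_k\ne h_{k+1}$ for all $k$.** We first find a local minimum. The sequence $(h_k)_{k\in\mathbb Z}$ is not strictly increasing, since otherwise $h_{k+m}\ge h_k+m\ge h_k+2$, while $h_{k+m}=h_k+1$. So there is a descent. Since $h_{k+m}>h_k$, an ascent occurs later, and the first ascent after a descent yields $k$ with $h_{k-1}>h_k<h_{k+1}$. Rotate so that $k-1,k$ are the first two listed steps. With $p=h_{k-1}-h_k\ge1$ and $q=h_{k+1}-h_k\ge1$ the junctions on the two sides of step $k$ say
$$\alpha_k=\mathsf T^p\beta_{k-1}=:\delta_a,\qquad\beta_k=\mathsf T^q\alpha_{k+1}=:\delta_b .$$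
These are Dirac measures because $p,q\ge1$. So step $k$ costs $d_t(a,b)$ with $t=t_k$.

*Subcase $a=b$.* Then $\mathsf T^p\beta_{k-1}=\mathsf T^q\alpha_{k+1}$, so $J(p,\beta_{k-1};q,\alpha_{k+1})$ by (8), and adding $h_k$ to both heights gives $J(h_{k-1},\beta_{k-1};h_{k+1},\alpha_{k+1})$. So we may delete step $k$. (If $m=2$, then $h_{k+1}=h_{k-1}+1$ and $\alpha_{k+1}=\alpha_{k-1}$, and this junction is precisely the condition for a one-step loop.) One tag is removed, and the cost does not increase.

*Subcase $a\ne b$, and $t=0$ or $d_t(a,b)\ge1$.* Since $d_0(a,b)\ge1$, the cost of this step alone is at least $1$. Stop.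

*Subcase $a\ne b$, $t\ge1$ and $d_t(a,b)<1$.* Choose a chain for $d_t$ from $a$ to $b$ whose cost is less than $1$ and exceeds $d_t(a,b)$ by at most the allowed error $\varepsilon2^{-i}$. Nontrivial jumps cost at least $1$, so there are none. Since $a\ne b$, the chain consists of $r\ge1$ links $\mu_i^{(j_i)}\to\nu_i^{(j_i)}$, $1\le i\le r$, of costs $c_{j_i}W_{t-1}(\mu_i,\nu_i)\ge W_{t-1}(\mu_i,\nu_i)$, with
$$\mu_1^{(j_1)}=a,\qquad\nu_i^{(j_i)}=\mu_{i+1}^{(j_{i+1})}\ (1\le i<r),\qquad\nu_r^{(j_r)}=b.$$
Replace step $k$ by the steps $(h_k+j_i;\mu_i,\nu_i;t-1)$, $1\le i\le r$. The cost rises by at most the allowed error, and the tag $t$ is replaced by $r$ tags $t-1$. It remains to check the junctions, each time by (8) followed by adding $h_k$ to both heights: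
$$\mathsf T^p\beta_{k-1}=\delta_a=\mathsf T^{j_1}\mu_1\ \text{ gives }\ J(h_{k-1},\beta_{k-1};h_k+j_1,\mu_1),$$
$$\mathsf T^{j_i}\nu_i=\mathsf T^{j_{i+1}}\mu_{i+1}\ \text{ gives }\ J(h_k+j_i,\nu_i;h_k+j_{i+1},\mu_{i+1}),$$
$$\mathsf T^{j_r}\nu_r=\delta_b=\mathsf T^q\alpha_{k+1}\ \text{ gives }\ J(h_k+j_r,\nu_r;h_{k+1},\alpha_{k+1}).$$
So the result is a loop. This exhausts all cases. $\square$

**Proof of (7).** Suppose a chain for $d_{n+1}$ from $\omega$ to $\tau\omega$ has cost less than $1$. It has no nontrivial jumps and, as $\omega\ne\tau\omega$, it consists of $m\ge1$ links $\alpha_k^{(j_k)}\to\beta_k^{(j_k)}$ of costs $c_{j_k}W_n(\alpha_k,\beta_k)\ge W_n(\alpha_k,\beta_k)$. Here $\beta_k^{(j_k)}=\alpha_{k+1}^{(j_{k+1})}$ for $k<m$, $\alpha_1^{(j_1)}=\omega$, and $\beta_m^{(j_m)}=\tau\omega=\alpha_1^{(j_1+1)}$. By (8) these equalities say that $(j_k;\alpha_k,\beta_k;n)_{1\le k\le m}$ is a loop. Its cost is less than $1$, which contradicts Lemma 5. $\square$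

By (W2), (7) is the statement $s_{n+1}(\delta_\omega)\ge1$. Apart from the hypothesis (6), the argument used only $c_j\ge1$. The value $c_1=5$ enters now.

## 7. Measures far from all Dirac measures: a potential function

In this section and the next write $d=d_{n+1}$ and $W=W_{n+1}$, and let
$$w(\mu)=\inf_{c\in\Omega}W(\mu,\delta_c)$$
be the distance from $\mu$ to the Dirac measures. Clearly $|w(\mu)-w(\nu)|\le W(\mu,\nu)$ and $w(\delta_c)=0$.

To bound $W(\xi,\mathsf T\xi)$ from below it suffices, by (W3), to find $u:\Omega\to\mathbb R$ with $|u(x)-u(y)|\le d(x,y)$ and $\int u\,d\xi-u(\xi^{(1)})\ge1$. By maximality of $d$, the Lipschitz condition on $u$ only has to be checked on the constraints (5). The constraints with $j\ge2$ are satisfied trivially if $u$ is a constant $\theta$ on aged points. The constraint with $j=1$ leaves room for slope $5$. So one would like to put $u(\mu^{(1)})=\varphi(\int u\,d\mu)$ for non-Dirac $\mu$, with a $5$-Lipschitz function $\varphi$ that lies well below the identity at some point. This fails near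 Dirac measures. The measures $\mu_k=(1-\frac1k)\delta_{o_0}+\frac1k\delta_{o_1}$ satisfy $W_t(\mu_k,\delta_{o_0})\le\frac1k$, so the constraint forces $u(\mu_k^{(1)})\to u(o_1)=\theta$, whereas $\varphi(\int u\,d\mu_k)=\varphi(\theta)$, which need not be $\theta$. The remedy is to move from $\theta$ towards $\varphi(\int u\,d\mu)$ by at most $5w(\mu)$.

**Lemma 6.** If $\xi\in\mathcal P$ is not Dirac and $w(\xi)\ge\frac7{25}$, then $s_{n+1}(\xi)\ge1$.

*Proof.* **Step 1: define the potential.** Let $\varphi(r)=\max(0,5r-8)$ for $r\in[0,2]$. It is $5$-Lipschitz with values in $[0,2]$, and $\varphi(0)=\varphi(\frac85)=0$, $\varphi(2)=2$. For $y\ge0$ let $\kappa(x,y)=\max(-y,\min(x,y))$ be the truncation of $x$ to $[-y,y]$. As a maximum of functions that are $1$-Lipschitz for the max-norm, $\kappa$ satisfies $|\kappa(x,y)-\kappa(x',y')|\le\max(|x-x'|,|y-y'|)$. Also $\kappa(x,y)$ lies between $0$ and $x$.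

For $\theta\in[0,2]$ define $u=u_\theta:\Omega\to[0,2]$ by $u=\theta$ on aged points and, recursively on rank (possible by (F3)),
$$u(\mu^{(1)})=\theta+\kappa\Big(\varphi\big(\textstyle\int u\,d\mu\big)-\theta,\ 5w(\mu)\Big)\qquad(\mu\text{ not Dirac}).\tag{9}$$
The value lies between $\theta$ and $\varphi(\int u\,d\mu)$, hence in $[0,2]$. Formula (9) also holds for Dirac $\mu$, because then $w(\mu)=0$ and $\mu^{(1)}$ is aged.

**Step 2: the potential is Lipschitz for every $d_t$.** We claim $|u(x)-u(y)|\le d_t(x,y)$ for $0\le t\le n+1$ and all $x,y$. For $t=0$: if both points are aged, the left side is $0$; if $x\neq y$ and one is fresh, $d_0(x,y)=2$, and $u$ has range in $[0,2]$. Suppose the claim holds for some $t\le n$, and let $\mu,\nu\in\mathcal P$. By (W3), $|\int u\,d\mu-\int u\,d\nu|\le W_t(\mu,\nu)$. Also $|w(\mu)-w(\nu)|\le W_{n+1}(\mu,\nu)\le W_t(\mu,\nu)$. By (9), which holds for all of $\mathcal P$, and the Lipschitz properties of $\varphi$ and $\kappa$,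
$$|u(\mu^{(1)})-u(\nu^{(1)})|\le5W_t(\mu,\nu).$$
For $j\ge2$ both $\mu^{(j)}$ and $\nu^{(j)}$ are aged, so $u(\mu^{(j)})=\theta=u(\nu^{(j)})$. Thus the pseudometric $|u(x)-u(y)|$ is at most $d_0$ and satisfies all constraints defining $d_{t+1}$. By maximality $|u(x)-u(y)|\le d_{t+1}(x,y)$.

**Step 3: choose $\theta$.** By induction on rank, $\theta\mapsto u_\theta(x)$ is continuous for each $x$, since in (9) the integral is a finite sum and $w(\mu)$ does not depend on $\theta$. Similarly $u_0\equiv0$, because $\varphi(0)=0$, and $u_2\equiv2$, because $\varphi(2)=2$. So $\theta\mapsto\int u_\theta\,d\xi$ runs continuously from $0$ to $2$, and there is $\theta$ with $\int u_\theta\,d\xi=\frac85$. For this $\theta$ we have $\varphi(\int u_\theta\,d\xi)=0$, and (9) gives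
$$u_\theta(\xi^{(1)})=\theta-\min(\theta,5w(\xi))\le\max(0,\,2-5w(\xi)).$$
By Step 2 with $t=n+1$ and (W3),
$$s_{n+1}(\xi)\ge\int u_\theta\,d\xi-u_\theta(\xi^{(1)})\ge\min\big(\tfrac85,\ 5w(\xi)-\tfrac25\big)\ge1,$$
since $5w(\xi)\ge\frac75$. $\square$

## 8. Measures near a Dirac measure: chains that leave a fresh point

Let $\xi$ be non-Dirac with $w_0:=w(\xi)<\frac7{25}$. Say $\xi$ is close to $\delta_c$. A first thought is that $\xi^{(1)}$ is then close to $\tau c$, which is at distance at least $1$ from $c$ by (7). The triangle inequality gives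
$$W(\xi,\mathsf T\xi)\ge d(c,\tau c)-d(\tau c,\xi^{(1)})-W(\xi,\delta_c)\ge1-5W_n(\xi,\delta_c)-W(\xi,\delta_c),$$
which is less than $1$: the factor $5$ enters with the wrong sign. But a cheap chain from $\xi^{(1)}$ to a point $a$ of $\operatorname{supp}\xi$ has to *pay* the factor $5$ to get away from the fresh point $\xi^{(1)}$. So we use the chain formula itself.

**Lemma 7.** $s_{n+1}(\xi)\ge1$ for every non-Dirac $\xi\in\mathcal P$.

*Proof.* We use induction on $\mathrm{rk}(\xi)$: assume $s_{n+1}(\alpha)\ge1$ for all non-Dirac $\alpha$ with $\mathrm{rk}(\alpha)<\mathrm{rk}(\xi)$. By Lemma 6 we may assume $w_0=w(\xi)<\frac7{25}$.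

**Step 1: classify the chains from $\xi^{(1)}$ to $a\in\operatorname{supp}\xi$.** By (F3), $a\ne\xi^{(1)}$. Consider a chain for $d=d_{n+1}$ from the fresh point $\xi^{(1)}$ to $a$, without trivial jumps. By (F2) the only links that leave a fresh point $\mu^{(1)}$ are nontrivial jumps and $1$-links $\mu^{(1)}\to\nu^{(1)}$ with this same $\mu$. Follow the chain until it first meets an aged point, or to its end if it never does. One of the following holds.

* ($\alpha$) On the way a nontrivial jump is made from a fresh point. The cost is at least $2$.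
* ($\beta$) The chain starts with $1$-links $\xi^{(1)}=\mu_0^{(1)}\to\mu_1^{(1)}\to\dots\to\mu_r^{(1)}$, where $\mu_0=\xi$ and $\mu_r^{(1)}$ is the first aged point. By (F2), $\mu_r=\delta_{c'}$ and $\mu_r^{(1)}=\tau c'$ for some $c'$. These links cost $5\sum_iW_n(\mu_{i-1},\mu_i)\ge5W_n(\xi,\delta_{c'})$, and the rest of the chain costs at least $d(\tau c',a)$. So the total cost is at least $5W(\xi,\delta_{c'})+d(\tau c',a)$, since $W\le W_n$.
* ($\gamma$) The chain uses only $1$-links between fresh points and ends at $a=\alpha^{(1)}$ with $\alpha$ non-Dirac. By (F3), $\mathrm{rk}(\alpha)<\mathrm{rk}(a)\le\mathrm{rk}(\xi)$. The cost is at least $5W_n(\xi,\alpha)\ge5W(\xi,\alpha)$.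

**Step 2: a lower bound for the cost in all three cases.** Fix $\varepsilon>0$ and $c\in\Omega$ with $W(\xi,\delta_c)\le w_0+\varepsilon$. Write $r_a=d(a,c)$. We claim that the cost is always at least
$$1+3w_0-3r_a-5\varepsilon.\tag{10}$$

*Case* ($\alpha$). $2\ge1+3w_0$, since $3w_0<\frac{21}{25}$.

*Case* ($\beta$). We have $d(c',c)=W(\delta_{c'},\delta_c)\le W(\xi,\delta_{c'})+W(\xi,\delta_c)$, and $d(\tau c',c')\ge1$ by (7). So
$$d(\tau c',a)\ge d(\tau c',c')-d(c',c)-d(c,a)\ge1-W(\xi,\delta_{c'})-W(\xi,\delta_c)-r_a .$$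
Hence the cost is at least $1+4W(\xi,\delta_{c'})-W(\xi,\delta_c)-r_a\ge1+4w_0-(w_0+\varepsilon)-r_a=1+3w_0-r_a-\varepsilon$, which is at least (10).

*Case* ($\gamma$). By the induction on rank, $W(\alpha,\delta_a)=W(\alpha,\mathsf T\alpha)=s_{n+1}(\alpha)\ge1$. Also $W(\xi,\delta_a)\le W(\xi,\delta_c)+d(c,a)\le w_0+\varepsilon+r_a$. So $W(\xi,\alpha)\ge1-w_0-\varepsilon-r_a$, and the cost is at least $5(1-w_0-r_a)-5\varepsilon$. If $r_a\ge\frac13+w_0$, then $1+3w_0-3r_a\le0$, and (10) is trivial because costs are nonnegative. If $r_a<\frac13+w_0$, then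
$$5(1-w_0-r_a)-(1+3w_0-3r_a)=4-8w_0-2r_a>\tfrac{10}3-10w_0>0,$$
since $10w_0<\frac{14}5$.

**Step 3: integrate.** Taking the infimum over chains, $d(a,\xi^{(1)})\ge1+3w_0-3d(a,c)-5\varepsilon$ for all $a\in\operatorname{supp}\xi$. Integrate against $\xi$, using $\int d(a,c)\,d\xi(a)=W(\xi,\delta_c)\le w_0+\varepsilon$:
$$s_{n+1}(\xi)\ge1+3w_0-3(w_0+\varepsilon)-5\varepsilon=1-8\varepsilon .$$
Let $\varepsilon\to0$. $\square$

The gain $3w_0$ in (10) exactly absorbs the loss from averaging $-3d(a,c)$. With (7) for Dirac measures and Lemma 7 for the others, $s_{n+1}\ge1$ on $\mathcal P$. This completes the induction on $n$ and proves Proposition 4.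

## 9. Passing to the limit and embedding into $C[0,1]$

**Step 1: the limit pseudometric.** This step removes the index $n$. From here on let $d=\lim_nd_n=\inf_nd_n$, a pseudometric with $d\le2$, and $W=W_d$. For a coupling $\gamma$ of $\mu,\nu\in\mathcal P$ the integral is a finite sum, so $\inf_n\int d_n\,d\gamma=\int d\,d\gamma$. Interchanging two infima,
$$\lim_nW_n(\mu,\nu)=\inf_n\inf_\gamma\int d_n\,d\gamma=\inf_\gamma\inf_n\int d_n\,d\gamma=\inf_\gamma\int d\,d\gamma=W(\mu,\nu).$$
By (5), $d(\mu^{(j)},\nu^{(j)})\le d_{n+1}(\mu^{(j)},\nu^{(j)})\le c_jW_n(\mu,\nu)$. Let $n\to\infty$ here and in Proposition 4: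
$$d(\mu^{(j)},\nu^{(j)})\le c_jW(\mu,\nu)\ (j\ge1),\qquad W(\mu,\mathsf T\mu)=\int d(a,\mu^{(1)})\,d\mu(a)=\lim_ns_n(\mu)\ge1.\tag{11}$$

**Step 2: realize $W$ by a norm.** Let
$$\mathcal L=\{u:\Omega\to\mathbb R:\ |u(x)-u(y)|\le d(x,y)\text{ for all }x,y,\ u(o_0)=0\}.$$
Each $u\in\mathcal L$ satisfies $|u|\le2$. Define $\Phi:\mathcal P\to\ell_\infty(\mathcal L)$ by $\Phi(\mu)(u)=\int u\,d\mu$. We claim
$$\|\Phi\mu-\Phi\nu\|_\infty=W(\mu,\nu).\tag{12}$$
The inequality "$\le$" is (W3). For "$\ge$", let $F$ be a finite set containing both supports. By finite linear programming duality there are $f,g:F\to\mathbb R$ with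
$$f(x)+g(y)\le d(x,y)\ \text{ on }F\times F,\qquad\int f\,d\mu+\int g\,d\nu=W(\mu,\nu).$$
Put $\tilde f(x)=\min_{y\in F}(d(x,y)-g(y))$ for $x\in\Omega$. As a minimum of finitely many functions that are $1$-Lipschitz for $d$, it satisfies $|\tilde f(x)-\tilde f(x')|\le d(x,x')$ on $\Omega$. On $F$ we have $f\le\tilde f$ by the constraint, and $\tilde f\le-g$ by taking $y=x$. So
$$\int\tilde f\,d\mu-\int\tilde f\,d\nu\ge\int f\,d\mu+\int g\,d\nu=W(\mu,\nu).$$
Subtracting the constant $\tilde f(o_0)$ does not change the left side and gives an element of $\mathcal L$. This proves (12).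

**Step 3: the convex set.** Let $C$ be the closure of $\Phi(\mathcal P)$ in $\ell_\infty(\mathcal L)$. It is nonempty and closed, and $\operatorname{diam}C\le2$ by (12) and $W\le2$. It is convex: $\Phi(\mathcal P)$ is closed under convex combinations with rational coefficients, because $\Phi$ respects them and $\mathcal P$ is closed under them, and a real convex combination of points of $C$ is a limit of rational convex combinations of points of $\Phi(\mathcal P)$.

**Step 4: the map.** Put $T(\Phi\mu)=\Phi(\mathsf T\mu)=\Phi(\delta_{\mu^{(1)}})$. By (12), (W2) and (11) with $j=1$,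
$$\|\Phi(\delta_{\mu^{(1)}})-\Phi(\delta_{\nu^{(1)}})\|=d(\mu^{(1)},\nu^{(1)})\le5W(\mu,\nu)=5\|\Phi\mu-\Phi\nu\| .$$
So $T$ is well defined (if $\Phi\mu=\Phi\nu$, the images agree) and $5$-Lipschitz on the dense set $\Phi(\mathcal P)$, which it maps into itself. It extends to a $5$-Lipschitz map $T:C\to C$. On $\Phi(\mathcal P)$ we have $T^n\Phi\mu=\Phi(\mathsf T^n\mu)=\Phi(\delta_{\mu^{(n)}})$. So for $n\ge2$, by (11) with $c_n=1$,
$$\|T^n\Phi\mu-T^n\Phi\nu\|=d(\mu^{(n)},\nu^{(n)})\le W(\mu,\nu)=\|\Phi\mu-\Phi\nu\| ,$$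
and, again by (11),
$$\|\Phi\mu-T\Phi\mu\|=W(\mu,\delta_{\mu^{(1)}})\ge1 .$$
The maps $T^n$ are continuous on $C$ and $\Phi(\mathcal P)$ is dense, so both inequalities hold on all of $C$.

**Step 5: the space.** Since $\mathcal P$ is countable, the closed linear span of $C$ is a separable Banach space. By the Banach–Mazur theorem it is isometric to a closed subspace of $C[0,1]$, and under this isometry $C$ becomes a closed bounded convex subset of $C[0,1]$ with the same properties. This proves Theorem 2. $\square$
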